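# Sums of properly infinite positive elements, and vector bundles without nowhere vanishing sections

## 1. Cuntz subequivalence, cut-downs, proper infiniteness

Throughout, $A$ is a C$^*$-algebra. We write $M_{p,q}(A)$ for the $p\times q$ matrices over $A$, $x\oplus y$ for the block-diagonal matrix, and $x\otimes 1_p=x\oplus\dots\oplus x$ ($p$ copies). $\overline{AxA}$ denotes the closed two-sided ideal generated by $x$ (closed linear span of the products $uxv$), and $\overline{xAx}$ is the hereditary subalgebra generated by a positive $x$.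

**Definition (Cuntz subequivalence).** For positive $x,y$ in a C$^*$-algebra $B$, write $x\precsim y$ if there is a sequence $(r_n)$ in $B$ with $r_nyr_n^*\to x$ in norm. For positive $x\in M_p(A)$ and $y\in M_q(A)$ we use the same definition with $r_n\in M_{p,q}(A)$.

The rectangular version adds nothing essential: padding $x,y,r_n$ with zeros makes everything square, and cutting blocks out of a square $r_n$ goes back.

*Example.* In $B=M_n(\mathbb C)$, $x\precsim y$ means $\operatorname{rank}x\le\operatorname{rank}y$. Indeed $\operatorname{rank}(ryr^*)\le\operatorname{rank}y$, and a norm limit of matrices of rank $\le p$ has rank $\le p$. Conversely, if $x=\sum_{i\le p}\lambda_i|f_i\rangle\langle f_i|$ and $y=\sum_{i\le q}\mu_i|g_i\rangle\langle g_i|$ with $p\le q$, orthonormal $f_i$, orthonormal $g_i$, and all $\lambda_i,\mu_i>0$, then $r=\sum_{i\le p}(\lambda_i/\mu_i)^{1/2}|f_i\rangle\langle g_i|$ satisfies $ryr^*=x$.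

*Example.* In $C([0,1])$, $f\precsim g$ means $\{f>0\}\subset\{g>0\}$. If $r_ngr_n^*\to f$, then $f$ vanishes where $g$ does. Conversely, for $\varepsilon>0$ the function $g$ is bounded below on the compact set $\{f\ge\varepsilon\}\subset\{g>0\}$. So $r=(\max(f-\varepsilon,0)/g)^{1/2}$, extended by $0$, is continuous, $rgr^*=\max(f-\varepsilon,0)$, and we let $\varepsilon\to0$.

**Definition (cut-down).** For positive $x$ and $\varepsilon\ge0$, $(x-\varepsilon)_+=f_\varepsilon(x)$ with $f_\varepsilon(t)=\max(t-\varepsilon,0)$.

*Example.* For $x=\mathrm{diag}(3,2,1)$ we get $(x-1)_+=\mathrm{diag}(2,1,0)$. Always $\|x-(x-\varepsilon)_+\|\le\varepsilon$ and $((x-\varepsilon)_+-\gamma)_+=(x-\varepsilon-\gamma)_+$.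

**Definition (properly infinite).** A positive $x\in A$ is properly infinite if $x\ne0$ and $x\oplus x\precsim x\oplus 0$ in $M_2(A)$; equivalently, $x\neq 0$ and $x\otimes1_2\precsim x$.

*Example.* In $B(\ell^2)$ choose isometries $s_1,s_2$ with orthogonal ranges. The column $r$ with entries $s_1^*,s_2^*$ satisfies $r\,1\,r^*=(s_i^*s_j)_{i,j}=1_2$, so $1$ is properly infinite. In $M_n(\mathbb C)$ no element is properly infinite, because $2\operatorname{rank}x\le\operatorname{rank}x$ forces $x=0$.

*Example (a properly infinite element whose cut-downs are not).* Let $A$ be the compact operators on $\ell^2$ and $a=\sum_i\frac1i|e_i\rangle\langle e_i|$. For $\varepsilon>0$ the element $(a\oplus a-\varepsilon)_+$ has finite rank; write it as $\sum_{i\le p}\lambda_i|f_i\rangle\langle f_i|$ with $f_i$ orthonormal in $\ell^2\oplus\ell^2$. With $r=\sum_{i\le p}(i\lambda_i)^{1/2}|f_i\rangle\langle e_i|$ we get $rar^*=(a\oplus a-\varepsilon)_+$. Letting $\varepsilon\to0$ gives $a\oplus a\precsim a$, so $a$ is properly infinite. But for $\varepsilon>0$ the element $(a-\varepsilon)_+$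 has finite rank, so by the rank argument above it is not properly infinite.

So it is a genuine extra hypothesis to ask that the cut-downs be properly infinite too.

## 2. Does $a+b$ inherit proper infiniteness from $a$ and $b$?

With these notions in place, here is the problem, from "Infinite non-simple C$^*$-algebras: absorbing the Cuntz algebra $\mathcal O_\infty$" (http://www.math.ku.dk/~rordam/manus/pi23.pdf).

> Let $a,b\in A$ be positive and suppose that, for some $\delta>0$, the elements $(a-\varepsilon)_+$ and $(b-\varepsilon)_+$ are properly infinite for all $\varepsilon\in[0,\delta]$. Does it follow that $a+b$ is properly infinite?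

In plain words: $a$ and $b$ each have room for two copies of themselves, and this persists when we remove a little from the bottom of their spectra. Does the sum have room for two copies of itself? The answer is **no**. We prove three statements.

**Theorem 1.** For every $m\ge2$ there are a C$^*$-algebra $A$ and positive $a_1,\dots,a_m\in A$ such that all $(a_j-\varepsilon)_+$, $\varepsilon\in[0,1)$, are properly infinite, but $(a_1+\dots+a_m)\otimes1_{m-1}\in M_{m-1}(A)$ is not properly infinite. The algebra $A$ can be taken separable.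

For $m=2$ this answers the question in the negative.

**Theorem 2.** If $a_1,\dots,a_m$ are properly infinite positive elements of any C$^*$-algebra, then $(a_1+\dots+a_m)\otimes1_m$ is properly infinite. In particular $(a+b)\oplus(a+b)$ is always properly infinite.

So the number $m-1$ in Theorem 1 is optimal.

**Theorem 3.** Let $a,b\in A$ be positive and properly infinite. Suppose that for some $\varepsilon>0$ the element $(a-\varepsilon)_+$ is properly infinite and $a\in\overline{A(a-\varepsilon)_+A}$. Then $a+b$ is properly infinite.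

We prove Theorems 2 and 3 first. The place where the proof of Theorem 3 needs its extra hypothesis shows where a counterexample has to live.

## 3. Rules for comparing positive elements

**(F0) Formal rules.** The relation $\precsim$ is transitive. If $\|ryr^*-x\|$ is small and we then choose $s$ with $\|r\|^2\|szs^*-y\|$ small, then $(rs)z(rs)^*$ is close to $x$. It is compatible with $\oplus$ (use $r\oplus r'$). If $x_l\to x$ and $x_l\precsim y$ for all $l$, then $x\precsim y$ (choose $r_l$ with $\|r_lyr_l^*-x_l\|<1/l$). In particular, if $(x-\varepsilon)_+\precsim y$ for all $\varepsilon>0$, then $x\precsim y$. Finally $T^*yT\precsim y$, even if the entries of $T$ lie only in the unitization of $A$: use $r_l=T^*y^{1/l}$, for which $r_lyr_l^*=T^*y^{1+2/l}T\to T^*yT$. With scalar $T$ this shows that summands may be permuted, that $x\precsim x\oplus y$, and that positive scalar factors do not matter. If $d\otimes 1_2\precsim d$, iteration gives $d\otimes1_{2^l}\precsim d$, hence $d\otimes1_N\precsim d$ for every $N$.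

**(F1)** *$0\le x\le y$ implies $x\precsim y$; moreover the elements $r$ can be taken in $C^*(x,y)$.*

For $s>0$ put $h(t)=t^{1/2}/(t+s)$ and $r=x^{1/2}h(y)$. Since $h(0)=0$, $r\in C^*(x,y)$. Then $x-ryr^*=x^{1/2}(1-g(y))x^{1/2}$ with $g(t)=t\,h(t)^2=t^2/(t+s)^2$. Since $1-g\ge0$, its norm equals
$$\|(1-g(y))^{1/2}x(1-g(y))^{1/2}\|\le\|(1-g(y))^{1/2}y(1-g(y))^{1/2}\|=\|(1-g(y))y\|\le\sup_{t\ge0}\frac{t(2ts+s^2)}{(t+s)^2}\le2s,$$
the last step because $t\le t+s$ and $2t+s\le2(t+s)$. Let $s\to0$.

**(F2)** *$\sum_{i=1}^mx_i\precsim\bigoplus_{i=1}^mx_i$. If $dy=0$, then $d\oplus y\precsim d+y$.*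

The row $R=(x_1^{1/l},\dots,x_m^{1/l})$ gives $R(\bigoplus x_i)R^*=\sum x_i^{1+2/l}\to\sum x_i$. If $dy=0$, the column $C$ with entries $d^{1/l},y^{1/l}$ gives $C(d+y)C^*=d^{1+2/l}\oplus y^{1+2/l}\to d\oplus y$, since the off-diagonal entries vanish.

**(F3)** *If $x,z\ge0$ and $x\le z+\varepsilon1$, then $(x-\varepsilon-\gamma)_+\precsim z$ for all $\gamma>0$.*

Take $f$ continuous with $0\le f\le1$, $f=0$ on $[0,\varepsilon]$, $f=1$ on $[\varepsilon+\gamma,\infty)$. For every $t\ge0$ we have $(t-\varepsilon-\gamma)_+\le f(t)^2(t-\varepsilon)$: for $t\ge\varepsilon+\gamma$ because $f(t)=1$, and for smaller $t$ because the left side is $0$ and the right side is $\ge0$. So $(x-\varepsilon-\gamma)_+\le f(x)(x-\varepsilon)f(x)\le f(x)zf(x)\precsim z$. Apply (F1).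

**(F4)** *If $d\in A$ is properly infinite and $0\le g\in M_n(\overline{AdA})$, then $g\precsim d$.*

Let $\varepsilon>0$. Entrywise approximation gives columns $u_i\in M_{n,1}(A)$ and rows $v_i\in M_{1,n}(A)$, $i\le N$, with $\|g-\sum u_idv_i\|<\varepsilon$. Since $g=g^*$, we may replace the sum by its self-adjoint part. From $(u_i-v_i^*)d(u_i-v_i^*)^*\ge0$ we get $u_idv_i+v_i^*du_i^*\le u_idu_i^*+v_i^*dv_i$. Hence
$$g\le z+\varepsilon1,\qquad z=\tfrac12\sum_{i\le N}(u_idu_i^*+v_i^*dv_i)=W(d\otimes1_{2N})W^*,\qquad W=\tfrac1{\sqrt2}(u_1,\dots,u_N,v_1^*,\dots,v_N^*).$$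
So $z\precsim d\otimes1_{2N}\precsim d$. By (F3) with $\gamma=\varepsilon$, $(g-2\varepsilon)_+\precsim d$. Let $\varepsilon\to0$.

**(F5)** *If $c\ge0$ and $0\le z\in\overline{cAc}$, then $z\precsim c$.*

First, $c^{2/l}\precsim c$. For $\varepsilon>0$ the function $q(t)=\big((t^{2/l}-\varepsilon)_+/t\big)^{1/2}$, with $q(0)=0$, is continuous and vanishes near $0$, and $q(c)\,c\,q(c)=(c^{2/l}-\varepsilon)_+$. Now $c^{1/l}zc^{1/l}\le\|z\|c^{2/l}\precsim c$, and $c^{1/l}zc^{1/l}\to z$ because $c^{1/l}c\to c$. Use (F1) and (F0).

## 4. Orthogonal summands, summands in one ideal, and the relation $a\oplus b\precsim a+b$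

Let $a,b$ be properly infinite and $c=a+b$. Note $c\ge a\neq0$.

*Orthogonal summands.* If $ab=0$, then (F2) gives
$$c\otimes1_2\precsim(a\oplus b)\otimes1_2\precsim a\oplus b\precsim a+b=c .$$

*One summand in the ideal of the other.* If $b\in\overline{AaA}$ (for instance if $b\le a$, or if $A$ is simple), then $b\precsim a$ by (F4). So $c\precsim a\oplus b\precsim a\oplus a\precsim a$, and $c\otimes1_2\precsim a\otimes1_2\precsim a\precsim c$ by (F1).

In both cases $c$ is properly infinite, and no cut-downs were used.

*The general attempt.* Try to copy the orthogonal case. The first two comparisons, $c\otimes1_2\precsim(a\oplus b)\otimes1_2\precsim a\oplus b$, always hold. Only the last one, $a\oplus b\precsim a+b$, used $ab=0$. This is exactly the point at issue: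
$$a+b\ \text{ is properly infinite}\iff a\oplus b\precsim a+b. \tag{1}$$
We have just seen "$\Leftarrow$". For "$\Rightarrow$", $a\le c$ and $b\le c$ give $a\oplus b\precsim c\otimes1_2\precsim c$. In general (F1) only yields $a\oplus b\precsim c\oplus c$: one copy of $c$ to house $a$ and another to house $b$. That weaker fact is Theorem 2.

## 5. Proof of Theorem 2: $m$ copies of a sum of $m$ elements

Let $c=\sum_{i=1}^ma_i$; then $c\ge a_1\ne0$. By (F2), $c\precsim\bigoplus_ia_i$. Since $a_i$ is properly infinite, $a_i\otimes1_{2m}\precsim a_i$. By (F1), $a_i\precsim c$. Hence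
$$c\otimes1_{2m}\precsim\bigoplus_{i=1}^m(a_i\otimes1_{2m})\precsim\bigoplus_{i=1}^ma_i\precsim c\otimes1_m ,$$
which says that $c\otimes1_m$ is properly infinite. $\square$

By Theorem 1, $1_m$ cannot be replaced by $1_{m-1}$ for any $m\ge2$, even if all $(a_i-\varepsilon)_+$ with $0\le\varepsilon<1$ are properly infinite.

## 6. Proof of Theorem 3: when a cut-down generates the ideal of $a$

By (1) we must fit $a$ and $b$ disjointly into $c=a+b$. Now we use the cut-down $d=(a-\varepsilon)_+$. The large part of $a$ can be separated by functional calculus from the rest of $c$, which manufactures orthogonality. Let $I=\overline{AaA}$.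

**Step 1: $c\oplus a\precsim c$.** *The purpose is to absorb a copy of $a$ into $c$, by making $d$ orthogonal to a compressed version of $c$.* By (F4) and the hypothesis $a\in\overline{AdA}$, we have $a\precsim d$. Let $h=h(a)$, where $h\colon[0,\infty)\to[0,1]$ is continuous, $h=0$ on $[0,\varepsilon/2]$ and $h=1$ on $[\varepsilon,\infty)$. Put $y=(1-h)c(1-h)\in A$. With $p=c^{1/2}h$ and $q=c^{1/2}(1-h)$ we have $p+q=c^{1/2}$, so $(p+q)^*(p+q)\le2p^*p+2q^*q$ reads $c\le2(hch+y)$. By (F1) and (F2), $c\precsim hch\oplus y$. Moreover $hch\le\|c\|h^2$, and $h^2\in\overline{aAa}$, so $hch\precsim h^2\precsim a\precsim d$ by (F5). Therefore, since $d$ is properly infinite,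
$$c\oplus a\precsim d\oplus y\oplus d\precsim d\oplus y .$$
Since $h=1$ on $[\varepsilon,\infty)$, $d(1-h)=0$, so $dy=0$ and (F2) gives $d\oplus y\precsim d+y$. Finally $0\le a\le c$, so $a$ lies in the hereditary subalgebra $\overline{cAc}$. Hence so do $d$, $h$ and $y=c-hc-ch+hch$, and (F5) gives $d+y\precsim c$.

**Step 2: $c\oplus b\precsim c$.** *The purpose is to absorb $b$. Modulo $I$ this is free because $c\equiv b$ there, and Step 1 pays for the error in $I$.* Let $\gamma>0$. Choose a column $r\in M_{2,1}(A)$ with $\|rbr^*-b\oplus b\|<\gamma$ and put $w=(c\oplus b)-rcr^*$, which is self-adjoint. Modulo $I$ we have $c\equiv b$, so the image of $w$ in $M_2(A/I)$ is that of $b\oplus b-rbr^*$ and has norm $<\gamma$. Hence $g:=(w-\gamma)_+$ maps to $0$, that is, $g\in M_2(I)$. (Here $f_\gamma$ is applied to a self-adjoint element.) Since $w\le g+\gamma1$,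
$$c\oplus b=rcr^*+w\le rcr^*+g+\gamma1 .$$
By (F3), (F2), and (F4) applied to the properly infinite element $a$,
$$(c\oplus b-2\gamma)_+\precsim rcr^*+g\precsim c\oplus g\precsim c\oplus a\precsim c ,$$
the last comparison by Step 1. Let $\gamma\to0$.

**Step 3: conclusion.** *We combine the two absorptions.* By (F2), $c\precsim a\oplus b$, so
$$c\oplus c\precsim c\oplus a\oplus b\precsim c\oplus b\precsim c ,$$
and $c\ne0$. $\square$

*Where the criterion applies.* Assume the hypotheses of the question, with its $\delta$.

* *$0$ is not an accumulation point of $\mathrm{sp}(a)$.* Choose $\varepsilon\in(0,\delta]$ with $\mathrm{sp}(a)\cap(0,2\varepsilon)=\emptyset$. For $t\ge2\varepsilon$ we have $t\le2(t-\varepsilon)$, so $a\le2(a-\varepsilon)_+$ and $a\in\overline{A(a-\varepsilon)_+A}$. In particular a projection can never serve as $a$ in a counterexample.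
* *$\mathrm{Prim}(\overline{AaA})$ is quasi-compact* (for instance $A$ simple, or $A$ with finitely many ideals). The ideals $\overline{A(a-\varepsilon)_+A}$ increase as $\varepsilon\downarrow0$. Their union is dense in $\overline{AaA}$, since $(a-\varepsilon)_+\to a$. The corresponding open subsets of $\mathrm{Prim}(\overline{AaA})$ form an increasing cover, so by quasi-compactness one of them is everything. Then $\overline{A(a-\varepsilon)_+A}=\overline{AaA}\ni a$ for all small $\varepsilon$.

*Where the argument stops without the ideal hypothesis.* The cut-down $d$ is used to house two things: the copy of $a$ being absorbed, and $hch\precsim a$. Both need $a\precsim d$, and this fails when there are places where $a$ is nonzero but everywhere below $\varepsilon$. So in a counterexample $a$ must fade out: for every $\varepsilon$ there must be quotients in which $a$ is nonzero but of norm at most $\varepsilon$. A function $\varphi$ on a space $X$ that tends to $0$ at the edge of an open set does exactly this. We therefore look for $a=\varphi_1\cdot(\text{something})$ and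 $b=\varphi_2\cdot(\text{something})$, where $\varphi_1,\varphi_2$ are subordinate to an open cover of $X$.

## 7. Slowly decaying diagonals in sequence algebras of bundles

**Definition (sequence algebra).** For C$^*$-algebras $A_1,A_2,\dots$, let $\prod_kA_k$ be the algebra of bounded sequences and $\bigoplus_kA_k$ the ideal of sequences tending to $0$ in norm. In $\prod_kA_k/\bigoplus_kA_k$ the norm of the class of $(x_k)$ is $\limsup\|x_k\|$. The same holds for matrices, and functional calculus is computed termwise.

*Example.* Let $B=\prod_kM_{2^k}(\mathbb C)/\bigoplus_kM_{2^k}(\mathbb C)$. Its unit is not properly infinite. Otherwise some column $r\in M_{2,1}(B)$ would have $\|rr^*-1_2\|<1$. For large $k$ the lifted matrices $r_k$ of size $2\cdot2^k\times2^k$ would satisfy $\|r_kr_k^*-1\|<1$, so $r_kr_k^*$ would be invertible of rank $2\cdot2^k$; but its rank is at most $2^k$.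

Finite rank obstructs proper infiniteness in each $M_{2^k}$, and for the unit the obstruction survives in the limit. To get around it we use an element whose eigenvalues decay so slowly that making room for a second copy costs only $1/k$ in norm. For $n=2^k$ put
$$\alpha_i=1-\frac{\log_2i}{k}\in[0,1],\quad 1\le i\le n,\qquad\text{so that}\quad\alpha_1=1,\quad\alpha_{2i}=\alpha_i-\tfrac1k,\quad\alpha_i<\tfrac1k\ \text{ for } i>\tfrac n2. \tag{2}$$

**The doubling inequality.** *It makes "two copies at the cost $1/k$" precise.* Let $\varphi\in[0,1]$, $\varepsilon\ge0$, $d_i=(\varphi\alpha_i-\varepsilon)_+$, $D=\mathrm{diag}(d_1,\dots,d_n)$. Let $S_1e_i=e_{2i}$, $S_2e_i=e_{2i-1}$ for $i\le n/2$, let $S_1e_i=S_2e_i=0$ for $i>n/2$, and let $S=(S_1,S_2)$ be the row. Then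
$$(D-\tfrac1k)_+\otimes1_2\le S^*DS. \tag{3}$$

*Proof.* $DS_2$ has range in the span of the $e_{2i-1}$, which $S_1^*$ kills, so $S_1^*DS_2=0$. The matrices $S_1^*DS_1$ and $S_2^*DS_2$ are diagonal with $i$-th entries $d_{2i}$ and $d_{2i-1}\ge d_{2i}$ for $i\le n/2$, and $0$ for $i>n/2$. For $i\le n/2$, by (2), $d_{2i}=(\varphi\alpha_i-\frac\varphi k-\varepsilon)_+\ge(\varphi\alpha_i-\varepsilon-\frac1k)_+=(d_i-\frac1k)_+$. For $i>n/2$, $d_i\le\alpha_i<\frac1k$, so $(d_i-\frac1k)_+=0$. $\square$

*Example (continued).* In $B$ let $x$ be the class of the matrices $\mathrm{diag}(\alpha_1,\dots,\alpha_{2^k})$. Passing to the limit in (3) with $\varphi=1$ gives $(x-\varepsilon)_+\otimes1_2\le S^*(x-\varepsilon)_+S\precsim(x-\varepsilon)_+$. For $\varepsilon\in[0,1)$ we have $\|(x-\varepsilon)_+\|=1-\varepsilon\ne0$. So all these cut-downs are properly infinite, although the unit of $B$ is not.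

Now spread this over spaces. For a Hermitian complex vector bundle $E$ over a compact space $X$, let $\Gamma(\mathrm{End}\,E)$ be the algebra of continuous fields of endomorphisms, with fiberwise adjoint and supremum norm. It is a unital C$^*$-algebra; if $E=X\times\mathbb C^n$ it is $C(X,M_n(\mathbb C))$. Matrices in $M_{p,q}(\Gamma(\mathrm{End}\,E))$ are continuous fields of operators $E^{\oplus q}\to E^{\oplus p}$.

**Construction.** Fix $m\ge2$. For each $k\ge1$ put $n=n_k=2^k$ and let

* $X_k$ be a compact metrizable space, $E_k$ a Hermitian complex vector bundle of rank $n_k$ over $X_k$;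
* $U_{k,1},\dots,U_{k,m}$ be a cover of $X_k$ by nonempty open sets over which $E_k$ is trivial, with orthonormal frames $e^{k,j}_1,\dots,e^{k,j}_n$ of $E_k|_{U_{k,j}}$ (these exist by Gram–Schmidt);
* $(\varphi'_{k,j})_j$ be a partition of unity with $\operatorname{supp}\varphi'_{k,j}\subset U_{k,j}$;
* $\varphi_{k,j}\colon X_k\to[0,1]$ be continuous with $\varphi'_{k,j}\le\varphi_{k,j}$, $\max\varphi_{k,j}=1$, $\operatorname{supp}\varphi_{k,j}\subset U_{k,j}$ (take the maximum of $\varphi'_{k,j}$ and a bump function in $U_{k,j}$ with maximum $1$);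
* $\chi_{k,j}\colon X_k\to[0,1]$ be continuous with support in $U_{k,j}$ and $\chi_{k,j}=1$ on $\operatorname{supp}\varphi_{k,j}$.

Let $A_k=\Gamma(\mathrm{End}\,E_k)$ and $A=\prod_kA_k/\bigoplus_kA_k$. In the frame $e^{k,j}$ put
$$a_{k,j}=\varphi_{k,j}\cdot\mathrm{diag}(\alpha_1,\dots,\alpha_n)\ \text{ on }U_{k,j},\qquad a_{k,j}=0\ \text{ off }U_{k,j}.$$
This is a continuous field, since $\operatorname{supp}\varphi_{k,j}$ is a closed subset of $U_{k,j}$. Let $a_j\in A$ be the class of $(a_{k,j})_k$, and $c_k=\sum_ja_{k,j}$, $c=\sum_ja_j$.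

**Lemma A.** $(a_j-\varepsilon)_+$ is properly infinite in $A$ for every $\varepsilon\in[0,1)$ and every $j$.

*Proof.* *Nonzero.* At a point where $\varphi_{k,j}=1$ the first diagonal entry of $(a_{k,j}-\varepsilon)_+$ is $1-\varepsilon$, because $\alpha_1=1$. So $\|(a_{k,j}-\varepsilon)_+\|=1-\varepsilon$ for all $k$, and $(a_j-\varepsilon)_+\ne0$.

*Doubling.* Fix $k,j$ and let $S_1,S_2$ be the operators above, in the frame $e^{k,j}$ over $U_{k,j}$. Put $T_l=\chi_{k,j}S_l$, extended by $0$; then $T_l\in A_k$ and $\|T_l\|\le1$. Put $T=(T_1,T_2)$. The element $D=(a_{k,j}-\varepsilon)_+$ vanishes off $\operatorname{supp}\varphi_{k,j}$, where both sides of the next inequality are $0$. On $\operatorname{supp}\varphi_{k,j}$ we have $\chi_{k,j}=1$ and $D=\mathrm{diag}((\varphi_{k,j}\alpha_i-\varepsilon)_+)$, so (3) applies. Thus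
$$(D-\tfrac1k)_+\otimes1_2\le T^*DT\quad\text{in }M_2(A_k).$$
Now $\|D-(D-\frac1k)_+\|\le\frac1k\to0$. Passing to $A$, and writing $T\in M_{1,2}(A)$ for the resulting row,
$$(a_j-\varepsilon)_+\otimes1_2\le T^*(a_j-\varepsilon)_+T. \tag{4}$$
By (F1) and (F0), $(a_j-\varepsilon)_+\otimes1_2\precsim(a_j-\varepsilon)_+$. $\square$

Lemma A used nothing about $E_k$ beyond triviality over the $U_{k,j}$. A trivial bundle with one global frame does not give a counterexample. If all the frames $e^{k,j}$ are restrictions of a global frame, then $c_k=\psi_k\,\mathrm{diag}(\alpha_i)$ with $\psi_k=\sum_j\varphi_{k,j}\in[0,m]$. Now (3), applied pointwise with $\varphi=\psi_k/m$ and $\varepsilon=0$, shows that $c/m$, hence $c$, is properly infinite. The disagreement of the frames on the overlaps, that is, the topology of $E_k$, must do the work.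

## 8. From $c\otimes1_m\precsim c\otimes1_{m-1}$ to a nowhere vanishing section

Suppose $m=2$ and try to produce a nowhere zero section of $E$ by gluing, $\varphi_1'e^1_1+\varphi_2'e^2_1$. It may vanish on the overlap, where the two vectors may cancel. If $c\oplus c\precsim c$, there are fields of operators $s_1,s_2\colon E\to E$ with $s_i^*s_j\approx\delta_{ij}c$. They send the two vectors into *orthogonal* directions of the same bundle $E$, so $\varphi'_1s_1e^1_1+\varphi'_2s_2e^2_1$ cannot cancel. And $c$ does not make the vectors short, because $\langle ce^j_1,e^j_1\rangle\ge\varphi_j$ with no loss depending on $k$. So a bundle without a nowhere vanishing section forbids $c\oplus c\precsim c$.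

**Lemma B.** If $c\otimes1_{m-1}$ is properly infinite, then for all sufficiently large $k$ the bundle $E_k^{\oplus(m-1)}$ has a nowhere vanishing continuous section.

*Proof.* **Step 1: approximate intertwiners at a finite stage.** *We turn the comparison in $A$ into operators on $E_k$.* Proper infiniteness gives $c\otimes1_{2(m-1)}\precsim c\otimes1_{m-1}$, and $2(m-1)\ge m$, so $c\otimes1_m\precsim c\otimes1_{m-1}$. Fix $0<\eta<1/m^2$. There is a matrix in $M_{m,m-1}(A)$ realizing this comparison up to $\eta$; its rows $r_1,\dots,r_m\in M_{1,m-1}(A)$ satisfy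
$$\|r_i(c\otimes1_{m-1})r_j^*-\delta_{ij}c\|<\eta\qquad(1\le i,j\le m).$$
Lift $r_i$ to a bounded sequence $(r_{k,i})_k$. Since the norm in $A$ is the $\limsup$ of the norms in $A_k$ and there are finitely many pairs $(i,j)$, for all large $k$
$$\|r_{k,i}(c_k\otimes1_{m-1})r_{k,j}^*-\delta_{ij}c_k\|<\eta\qquad(1\le i,j\le m).$$
Fix such a $k$ and drop it from the notation, so that $c$ now means $c_k$. Put $s_i=(c\otimes1_{m-1})^{1/2}r_i^*$, a continuous field of operators $E\to E^{\oplus(m-1)}$. Then $\|s_i^*s_j-\delta_{ij}c\|<\eta$.

**Step 2: the section.** *We glue the vectors $s_je_1^j$ and bound the result below.* Define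
$$\tau=\sum_{j=1}^m\varphi'_j\,s_j\,e^j_1\in\Gamma(E^{\oplus(m-1)}),$$
where $\varphi'_je^j_1$ is extended by zero off $U_j$; it is continuous because $\operatorname{supp}\varphi'_j\subset U_j$. On $U_j$, since $c\ge a_j$ and $\alpha_1=1$,
$$\langle c\,e^j_1,e^j_1\rangle\ge\langle a_je^j_1,e^j_1\rangle=\varphi_j\ge\varphi'_j .$$
Hence at each point (terms with $\varphi_i'\varphi_j'=0$ being omitted)
$$\|\tau\|^2=\sum_{i,j}\varphi'_i\varphi'_j\langle s_i^*s_je^j_1,e^i_1\rangle\ge\sum_j(\varphi'_j)^2\langle ce^j_1,e^j_1\rangle-\eta\Big(\sum_j\varphi'_j\Big)^2\ge\sum_j(\varphi'_j)^3-\eta\ge\frac1{m^2}-\eta>0 .$$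
Here we used $\sum_j\varphi'_j=1$, which by convexity of $t^3$ also gives $\sum_j(\varphi'_j)^3\ge m\cdot m^{-3}=m^{-2}$. So $\tau$ vanishes nowhere. $\square$

The asymmetry between the two lemmas is the whole point. The single elements $a_{k,j}$ double with an error $1/k$ that disappears in the limit. The topological obstruction at stage $k$ resists any error below the constant $1/m^2$.

## 9. Bundles on $S^{2n}$ with nonzero top Chern class: the case $m=2$

We need rank-$n$ bundles that are trivial over two open sets but have no nowhere vanishing section. Recall from the theory of Chern classes that if a rank-$n$ bundle $E$ has a nowhere vanishing section, then $E\cong\mathbb C\oplus E'$ with $\operatorname{rank}E'=n-1$, so $c_n(E)=c_n(E')=0$. *Example:* the tautological line bundle $L$ on $S^2=\mathbb{CP}^1$ has $c_1(L)\neq0$, so it has no nowhere vanishing section.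

Let $X_k=S^{2n}$ with $n=2^k$, and let $U_{k,1},U_{k,2}$ be the complements of the south and the north pole. They are contractible, so every bundle over them is trivial.

**A rank-$n$ bundle $E_k$ on $S^{2n}$ with $c_n(E_k)\ne0$.** By Bott periodicity there is $\xi\in\widetilde K^0(S^{2n})$ with $\mathrm{ch}_n(\xi)$ a generator of $H^{2n}(S^{2n};\mathbb Z)$. Write $\xi=[F]-[\mathbb C^N]$ with $F$ of rank $N\ge n$.

*Reduction to rank $n$.* A bundle of rank $M\ge n+1$ over a $2n$-dimensional complex has a nowhere zero section. Indeed, a section of its unit sphere bundle, with fiber $S^{2M-1}$, extends cell by cell, because $\pi_{i-1}(S^{2M-1})=0$ for $i\le2n$. Splitting off trivial lines repeatedly, $F\cong E\oplus\mathbb C^{N-n}$ with $\operatorname{rank}E=n$.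

*Chern class.* Here $\mathrm{ch}_n(E)=\mathrm{ch}_n(\xi)$. Since $H^{2i}(S^{2n})=0$ for $0<i<n$, the classes $c_1(E),\dots,c_{n-1}(E)$ vanish. Newton's formula then gives the $n$-th power sum as $(-1)^{n-1}n\,c_n(E)$, so $\mathrm{ch}_n(E)=(-1)^{n-1}c_n(E)/(n-1)!$. Hence $c_n(E)=\pm(n-1)!\cdot\text{generator}\ne0$. Put $E_k=E$ with any Hermitian metric.

**Conclusion for $m=2$.** Since $c_n(E_k)\neq0$, no $E_k$ has a nowhere vanishing section, so by Lemma B the element $c=a_1+a_2$ is not properly infinite. With $a=a_1$ and $b=a_2$, Lemma A says that $(a-\varepsilon)_+$ and $(b-\varepsilon)_+$ are properly infinite for all $\varepsilon\in[0,1)$, in particular for all $\varepsilon\in[0,\delta]$ with $\delta=\frac12$. The answer to the question is negative.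

**Separability (for every $m$).** *We shrink $A$ without losing Lemma A.* Let $A_0\subset A$ be the C$^*$-subalgebra generated by $a_1,\dots,a_m$ and the entries of the rows $T$ from Lemma A, one row for each $j$. These rows do not depend on $\varepsilon$, so $A_0$ is separable. Inequality (4) holds in $M_2(A_0)$. By (F1), the elements $r$ realizing $(a_j-\varepsilon)_+\otimes1_2\precsim T^*(a_j-\varepsilon)_+T$ can be taken in the C$^*$-algebra generated by these two elements, hence in $M_2(A_0)$. Then $rT^*\in M_{2,1}(A_0)$ realizes $(a_j-\varepsilon)_+\otimes1_2\precsim(a_j-\varepsilon)_+$. So the cut-downs are properly infinite in $A_0$. If $c\otimes1_{m-1}$ were properly infinite in $A_0$, it would be so in $A$. Hence whenever $A$ proves Theorem 1, so does the separable algebra $A_0$.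

**Consistency with Theorem 3.** For $m=2$, Theorem 3 forces $a\notin\overline{A(a-\varepsilon)_+A}$ for all $\varepsilon\in(0,1)$, and likewise for $b$: the ideals $\overline{A(a-\varepsilon)_+A}$ cannot stabilize as $\varepsilon\downarrow0$. This can be seen directly. The sphere is connected, and $\varphi_{k,1}$ takes the values $0$ (at a pole) and $1$, so there is $x_k$ with $\varphi_{k,1}(x_k)=\varepsilon$. At $x_k$ we have $(a_{k,1}-\varepsilon)_+=0$, so a lift of any finite sum $\sum u(a-\varepsilon)_+v$ can be chosen to vanish at all the $x_k$, while $\|a_{k,1}(x_k)\|=\varepsilon$. So $a$ has distance at least $\varepsilon$ from the ideal.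

## 10. James reduced products and Theorem 1 for all $m$

**What is needed.** By Lemmas A and B it suffices to find, for every $n=2^k$, a finite complex $X$ covered by $m$ nonempty open sets over which a rank-$n$ bundle $E$ is trivial, with $c_n(E)^{m-1}\ne0$ in $H^*(X;\mathbb Q)$. By the Whitney formula $c_n(E)^{m-1}$ is the top Chern class of $E^{\oplus(m-1)}$. Then $E^{\oplus(m-1)}$ has no nowhere vanishing section, so $c\otimes1_{m-1}$ is not properly infinite.

The sphere does not work for $m\ge3$, because there $c_n(E)^2=0$. We need a space with a nonzero power $x^{m-1}$ of a class $x$ of degree $2n$ that is still covered by $m$ good open sets.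

**Definition (James reduced product).** Fix a base point $*\in S^{2n}$. Then $J_r=J_r(S^{2n})$ is the quotient of $(S^{2n})^r$ in which two tuples are identified if they agree after deleting all entries equal to $*$.

*Example.* $J_0$ is a point, $J_1=S^{2n}$, and $J_2=(S^{2n}\times S^{2n})/\big((x,*)\sim(*,x)\big)$ has cells in dimensions $0,2n,4n$.

We use the following facts (James, *Reduced product spaces*, Ann. of Math. 1955; Hatcher, *Algebraic Topology*, §3.2, §3.C, §4.J).

* **(J1)** $J_r=J_{r-1}\cup_we^{2nr}$ has exactly one cell in each of the dimensions $0,2n,\dots,2nr$.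
* **(J2)** With $x\in H^{2n}(J_r;\mathbb Z)$ a generator, $x^r$ is $r!$ times a generator of $H^{2nr}(J_r;\mathbb Z)\cong\mathbb Z$.
* **(J3)** A pointed degree-$d$ self-map of $S^{2n}$ induces a filtered self-map $J(d)$ with $J(d)^*x=dx$. Hence $J(d)$ acts by $d^r$ on $H_{2nr}(J_r)\cong H_{2nr}(J_r,J_{r-1})\cong\mathbb Z$.

For (J2), pull back to $(S^{2n})^r$. The class $x$ becomes $\sum_ix_i$ (with $x_i$ the suitably chosen generator of the $i$-th factor), and $(\sum x_i)^r=r!\,x_1\cdots x_r$, since the $x_i$ have even degree and $x_i^2=0$. The quotient map is a homeomorphism on the open top cell, and the lower skeleta have dimension at most $2n(r-1)<2nr-1$. So it induces an isomorphism on $H^{2nr}$.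

For (J3), apply the self-map to each coordinate. The formula for $x$ is seen on $J_1=S^{2n}$. If $z$ generates $H_{2nr}(J_r)$ and $J(d)_*z=ez$, then $e\langle x^r,z\rangle=\langle J(d)^*x^r,z\rangle=d^r\langle x^r,z\rangle$, and $\langle x^r,z\rangle=\pm r!\ne0$ gives $e=d^r$. The isomorphism with the relative group holds because $J_{r-1}$ has no homology in degrees $2nr$ and $2nr-1$; it commutes with $J(d)$ because $J(d)$ is filtered.

**Claim.** *For every $r\ge1$ there is $f_r\colon J_r\to BU(n)$ with $f_r^*c_n=K_rx$ and $K_r\ne0$.*

*Proof.* For $r=1$ this is the bundle of Section 9. Let $r\ge2$ and let $f_{r-1}$ be given. We want to extend over the top cell. The obstruction is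
$$\theta=[f_{r-1}\circ w]\in\pi_{2nr-1}(BU(n))=\pi_{2nr-2}(U(n)).$$
It need not vanish, so a direct extension may fail. The way around is that $\theta$ is torsion, and precomposing with $J(d)$ multiplies it by $d^r$.

**Step 1: $\theta$ has finite order $d\geq 1$.** *We check that the relevant homotopy group is finite.* By Serre's theorem, $\pi_q(S^{2j-1})$ is finite for $q>2j-1$. If $q\ge2n$, this applies to all $j\le n$, and the exact sequences $\pi_q(U(j-1))\to\pi_q(U(j))\to\pi_q(S^{2j-1})$ of the fibrations $U(j-1)\to U(j)\to S^{2j-1}$ show inductively that $\pi_q(U(n))$ is finite. Finally $2nr-2\ge4n-2\ge2n$.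

**Step 2: $J(d)_*[w]=d^r[w]$ in $\pi_{2nr-1}(J_{r-1})$.** *We transfer (J3) from homology to the attaching map.* The space $J_{r-1}$ is simply connected, as it has no $1$-cells, and $(J_r,J_{r-1})$ is $(2nr-1)$-connected. Relative Hurewicz gives $\pi_{2nr}(J_r,J_{r-1})\cong H_{2nr}(J_r,J_{r-1})\cong\mathbb Z$, generated by the class $\Phi$ of the characteristic map, with $\partial\Phi=[w]$. By naturality and (J3), $J(d)_*\Phi=d^r\Phi$. Apply $\partial$.

**Step 3: extension.** *We extend after precomposition and compute the Chern class.* By Step 2, $[f_{r-1}\circ J(d)\circ w]=(f_{r-1})_*(d^r[w])=d^r\theta=0$. So $f_{r-1}\circ J(d)\colon J_{r-1}\to BU(n)$ extends to $f_r\colon J_r\to BU(n)$. On $J_{r-1}$, $f_r^*c_n$ restricts to $J(d)^*(K_{r-1}x)=dK_{r-1}x$. The restriction $H^{2n}(J_r)\to H^{2n}(J_{r-1})$ is an isomorphism, because the relative cohomology lives only in degree $2nr\ge4n>2n+1$ (here $n\ge2$). Hence $f_r^*c_n=K_rx$ with $K_r=dK_{r-1}\ne0$. $\square$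

**The bundle.** Let $X=J_{m-1}$ and let $E$ be the pull-back of the universal bundle along $f_{m-1}$. Then $c_n(E)^{m-1}=K_{m-1}^{m-1}x^{m-1}$, which is nonzero rationally by (J2).

**The cover.** *We show by induction on $r$ that $J_r$ is covered by $r+1$ nonempty open sets over which $E|_{J_r}$ is trivial.* For $r=0$, $J_0$ is a point. For $r\ge1$ take an open neighborhood $N$ of $J_{r-1}$ in $J_r$ with a deformation retraction $\rho\colon N\to J_{r-1}$. Since $\rho$, viewed as a map $N\to N$, is homotopic to the identity, $E|_N\cong\rho^*(E|_{J_{r-1}})$. So $E$ is trivial over the $\rho$-preimages of the $r$ sets obtained for $J_{r-1}$. These preimages are open, nonempty, and cover $N$. Add the open top cell, which is contractible. This gives $r+1$ sets covering $J_r$, hence $m$ sets for $X=J_{m-1}$, and $X$ is compact metrizable as a finite complex.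

**End of the proof of Theorem 1.** Carry out the construction of Section 7 with these $X_k$, $E_k$ and covers, one for each $n=2^k$. Lemma A gives the proper infiniteness of all $(a_j-\varepsilon)_+$, $\varepsilon\in[0,1)$. For no $k$ does $E_k^{\oplus(m-1)}$ have a nowhere vanishing section, so by Lemma B the element $(a_1+\dots+a_m)\otimes1_{m-1}$ is not properly infinite. The algebra $A_0$ of Section 9 is a separable example. $\square$
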